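# Deleting few edges so that every codegree is zero or large

## 1. Codegrees, step functions, the cut norm, and towers

All graphs are finite and simple, $\mathcal G=(V,E)$ has $n=|V|$ vertices, and $N_{\mathcal G}(v)=\{u\in V:\{u,v\}\in E\}$ is the neighborhood of $v$, so $v\notin N_{\mathcal G}(v)$. Write $\log=\ln$ for the natural logarithm and $[N]=\{1,\dots,N\}$.

**Definition 1 (codegree).** For $x,y\in V$ put $\operatorname{cod}_{\mathcal G}(x,y)=|N_{\mathcal G}(x)\cap N_{\mathcal G}(y)|$. The case $x=y$ is allowed and gives the degree of $x$.

In the complete graph on $n$ vertices, $\operatorname{cod}(x,y)=n-2$ for $x\ne y$ and $\operatorname{cod}(x,x)=n-1$. In the 4-cycle, opposite vertices have codegree $2$, adjacent vertices have codegree $0$, and degrees are $2$.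

**Definition 2 (admissible).** Let $K\ge1$ be an integer. A graph is $K$-admissible if every $x,y\in V$ (also $x=y$) satisfy $\operatorname{cod}(x,y)=0$ or $\operatorname{cod}(x,y)>K$.

The 4-cycle is $1$-admissible. The 5-cycle is not, since two vertices at distance $2$ have exactly one common neighbor. The only $1$-admissible subgraph of the 5-cycle is the empty one: a proper nonempty subgraph is a union of paths, and the end of a path with at least one edge has degree $1$. The empty graph is $K$-admissible for every $K$.

**Definition 3 (removing $o(n^2)$ edges).** "One can remove $o(n^2)$ edges so that a property holds" means: there is a function $f(n)=o(n^2)$ such that for every $n$ and every graph on $n$ vertices one can delete at most $f(n)$ edges so that the property holds.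

For example, one can remove $o(n^2)$ edges so that no vertex has degree between $1$ and $5$: as long as there is such a vertex, delete all edges at it. Each vertex is treated at most once, so at most $5n$ edges go.

**Definition 4 (step functions).** Let $g:V\times V\to\{0,1\}$ be the adjacency function of $\mathcal G$. For functions on $V\times V$ put
$$\langle u,v\rangle=\frac1{n^2}\sum_{x,z}u(x,z)v(x,z),\qquad \|u\|_2^2=\langle u,u\rangle .$$
For a partition $P$ of $V$ into nonempty parts $V_1,\dots,V_k$, let $d(V_i,V_j)$ be the average of $g$ on $V_i\times V_j$, and let $g_P$ be the function equal to $d(V_i,V_j)$ on each cell $V_i\times V_j$. We write $|P|=k$. A partition $Q$ refines $P$ if every part of $Q$ lies in a part of $P$.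

Take $K_{m,m}$ with sides $A,B$, so $n=2m$. For $P=\{V\}$ we get $g_P\equiv\frac12$ and $\|g_P\|_2^2=\frac14$. For the refinement $Q=\{A,B\}$ we get $g_Q=g$ and $\|g_Q\|_2^2=\frac12$.

The fact behind this growth is a Pythagorean identity. If $h$ is constant on the cells of $P$, then $\langle g-g_P,h\rangle=0$, because $g-g_P$ sums to $0$ on every cell. If $Q$ refines $P$, then $g_P$ is constant on the cells of $Q$ as well, so $\langle g_Q-g_P,g_P\rangle=\langle g-g_P,g_P\rangle-\langle g-g_Q,g_P\rangle=0$. Hence
$$\|g_Q\|_2^2=\|g_P\|_2^2+\|g_Q-g_P\|_2^2\qquad\text{if }Q\text{ refines }P, \tag{1}$$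
and $\|g_Q\|_2^2\le1$ since $0\le g_Q\le1$.

**Definition 5 (cut norm).** For $u:V\times V\to\mathbb R$,
$$\|u\|_\square=\frac1{n^2}\max_{S,T\subseteq V}\Big|\sum_{x\in S,\,z\in T}u(x,z)\Big|.$$

For $K_{m,m}$ and $u=g-g_{\{V\}}$ we have $u=\frac12$ on $A\times B$ and $B\times A$, and $u=-\frac12$ on $A\times A$ and $B\times B$. If $S$ has $s_A,s_B$ elements in $A,B$ and $T$ has $t_A,t_B$, the sum over $S\times T$ is $\frac12(s_A-s_B)(t_B-t_A)$. Its absolute value is at most $\frac12m^2$, with equality for $S=A$, $T=B$. So $\|u\|_\square=\frac{m^2/2}{4m^2}=\frac18$.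

We shall use weights in place of sets:
$$\Big|\sum_{x,z}a(x)b(z)u(x,z)\Big|\le\|u\|_\square\, n^2\qquad\text{for all }a,b:V\to[0,1]. \tag{2}$$
The sum is affine in each single number $a(x)$ and in each single number $b(z)$, so its absolute value is convex in each of them and is largest when all of them are $0$ or $1$. That case is Definition 5.

**Definition 6 (tower and $\log^*$).** $T(0)=1$, $T(h+1)=2^{T(h)}$, and $\log^*a=\min\{h\in\mathbb Z_{\ge0}:T(h)\ge a\}$.

So $T(1),T(2),T(3),T(4)$ are $2,4,16,65536$, and $\log^*1=0$, $\log^*10=3$, $\log^*T(h)=h$.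

## 2. Removing all codegrees between $1$ and $K$ with $o(n^2)$ deletions

The problem comes from "The Maximum Number of Edges in a Minimal Graph of Diameter 2". There one finds quoted a known result: for fixed $k$, from any graph $\mathcal G$ on $n$ vertices one can remove $o(n^2)$ edges such that if $x,y$ had at most $k$ common neighbors in $\mathcal G$, then in the new graph they have none.

Note the limits of that statement. It destroys the pairs that had small codegree *before* the deletion. The deletion itself may push other pairs down to small codegree. The following sharpening, for $k=1$, asks that this not happen.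

**Conjecture.** One can remove $o(n^2)$ edges from any graph $\mathcal G$ on $n$ vertices such that the obtained graph $\mathcal G'$ satisfies: for every $x,y\in V$, either $N_{\mathcal G'}(x)\cap N_{\mathcal G'}(y)=\emptyset$ or $|N_{\mathcal G'}(x)\cap N_{\mathcal G'}(y)|>1$.

The question is whether this is true. It is, and in a stronger form.

**Theorem 1.** For all $0<\varepsilon\le1$ and integers $K\ge1$ there is $n_0(\varepsilon,K)$ such that from every graph $\mathcal G$ on $n\ge n_0$ vertices one can delete at most $6\varepsilon n^2$ edges so that in the resulting $\mathcal G'$ every $x,y\in V$ (also $x=y$) satisfy $\operatorname{cod}_{\mathcal G'}(x,y)=0$ or $\operatorname{cod}_{\mathcal G'}(x,y)>K$. One may take $n_0=T(\lceil C\varepsilon^{-5}+\log^*K\rceil)$ with $C$ an absolute constant.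

**Corollary 2.** There is an absolute constant $C'$ such that from every $n$-vertex graph ($n\ge2$) one can delete at most $C'n^2/(\log^*n)^{1/5}$ edges so that all codegrees become $0$ or $>K(n)$, where $K(n)=T(\lfloor\frac12\log^*n\rfloor)\to\infty$.

**Theorem 3 (limits).**
(a) Even for $K=1$, some $n$-vertex graphs need at least $n^2e^{-c\sqrt{\log n}}$ deletions ($c$ absolute, $n$ large).
(b) For every $0<\varepsilon\le1/110$ there are $c_\varepsilon>0$ and, for all large $n$, an $n$-vertex graph $\mathcal H$ with at least $n^2/110$ edges such that every subgraph with at least $\varepsilon n^2$ edges has vertices $x\ne y$ whose codegree in the subgraph lies in $[1,\,ne^{-c_\varepsilon\sqrt{\log n}}]$. So "$>1$" cannot be replaced by "$\ge cn$", nor by "$>ne^{-c\sqrt{\log n}}$" with $c$ a sufficiently small absolute constant.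

Theorem 1 gives the conjecture. Let $f(n)$ be the maximum over $n$-vertex graphs of the least number of deletions that makes the graph $1$-admissible; it is finite because deleting all edges is allowed. By Theorem 1 with $K=1$, $\limsup f(n)/n^2\le6\varepsilon$ for every $\varepsilon>0$, so $f(n)=o(n^2)$. The quoted result follows too: if $\operatorname{cod}_{\mathcal G}(x,y)\le K$, then $\operatorname{cod}_{\mathcal G'}(x,y)\le K$, hence it is $0$.

## 3. Two extremes and a pendant edge

**All codegrees small.** Suppose $\operatorname{cod}(x,y)\le K$ for all $x\ne y$. Counting pairs of neighbors at each vertex $z$ of degree $d_z$ gives $\sum_zd_z(d_z-1)\le Kn^2$. With $e$ edges, Cauchy–Schwarz gives $(2e)^2/n\le\sum_zd_z^2\le Kn^2+2e\le(K+1)n^2$, so $e\le\frac12\sqrt{K+1}\,n^{3/2}$. Delete everything: the cost is $o(n^2)$.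

**All codegrees large.** In $K_{m,m}$ with $m>K$, every codegree is $0$ or $m$. Nothing has to be deleted.

**A pendant edge.** Now mix the two. Take $K_{m,m}$ with sides $A,B$, fix $a\in A$, and add a vertex $w$ joined only to $a$. Call this the *pendant example*, and let $K=1$, $m\ge3$. The pairs of codegree $1$ are $(w,w)$ and $(w,b)$ for $b\in B$. Deleting $wa$ repairs all of them at cost $1$.

But suppose we repair pairs one at a time, and for the pair $(b,w)$ we delete the edge from $b$ to the common neighbor $a$. The pairs $(b',w)$ with the other $b'\in B$ still have codegree $1$. If we always pick one of these next, we delete all $m$ edges from $a$ to $B$, and then $wa$ because $w$ has degree $1$: in total $m+1$ deletions. The vertex $a$, harmless at first, loses everything. This is cheap here, but it shows the danger: repairs do damage, and the damage piles up at a vertex.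

## 4. Greedy deletion, and its cascade on the hypercube

The first thing one would try is exactly this greedy repair: while some pair $x,y$ has codegree between $1$ and $K$, delete the edges from $x$ to all common neighbors. Afterwards the codegree of $x,y$ is $0$ forever. So each pair is repaired at most once, each repair costs at most $K$ edges, and the process ends in a $K$-admissible graph. The bound this gives is $K$ times the number of pairs ever repaired. A priori that is all pairs, about $Kn^2/2$, which is useless. We would need that only few pairs are ever repaired. The pairs with small codegree at the start are one matter, but pairs can *become* small because of earlier deletions, and the argument has no control over those.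

One may instead iterate the quoted result: apply it, apply it again to the new graph, and so on. Each round costs $o(n^2)$, but nothing in its statement bounds the number of rounds.

The cascade is a real phenomenon. Let $Q_d$ be the $d$-cube graph, $d\ge2$: vertices $\{0,1\}^d$, edges between points differing in one coordinate, so $n=2^d$. Distinct vertices have codegree $0$ or $2$, and degrees are $d\ge2$; so $Q_d$ is $1$-admissible. Delete one edge.

*Claim.* Every $1$-admissible subgraph of $Q_d$ that misses at least one edge misses at least $2^{d-1}=n/2$ edges.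

*Proof.* Let $H$ be such a subgraph and let $D(v)$ be the set of directions of the edges of $H$ at $v$. If $i\ne j$ are in $D(v)$, then the vertices $v+e_i$ and $v+e_j$ (addition modulo $2$) have the common neighbor $v$ in $H$. Their only common neighbors in $Q_d$ are $v$ and $v+e_i+e_j$, so both are common neighbors in $H$. Hence $j\in D(v+e_i)$. This shows $D(v)\subseteq D(v+e_i)$ whenever $i\in D(v)$, and by symmetry equality. So $D$ is constant on each component of $H$. If some component had $D=\{1,\dots,d\}$, it would be all of $Q_d$, but $H$ misses an edge. So every degree in $H$ is at most $d-1$, and $H$ has at most $(d-1)2^{d-1}$ edges, against $d2^{d-1}$ in $Q_d$. $\square$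

So one lost edge can force deletions across the whole graph. Any proof must explain why, when damage is measured against $n^2$, the cascade dies out.

## 5. Cutting a vertex off from a part, and why one partition is not enough

**Freezing the set of repairable pairs.** Partition $V$ into parts $V_1,\dots,V_k$. Add a second rule, with priority over the repair rule: if a vertex $x$ has lost more than $\lambda|V_j|$ of its original edges to $V_j$, delete *all* its edges to $V_j$. This sounds wasteful, but see what it buys. When a pair $x,y$ is repaired because of a common neighbor $z\in V_j$, both $x$ and $y$ still have edges to $V_j$, so each has lost at most $\lambda|V_j|$. If $x,y$ had at least $\frac{\varepsilon^2}{16}|V_j|$ common neighbors in $V_j$ in the *original* graph, and $2\lambda<\frac{\varepsilon^2}{16}$, they still have a positive proportion of $V_j$, which is more than $K$. So they would not need repair. Hence every repair can be charged to a triple $(x,y,j)$ that was already bad in the original graph. If there are at most $\beta n^2$ bad triples, all repairs together cost at most $K\beta n^2$,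 cascade or no cascade.

**Bounding the new rule.** It remains to bound the cut-offs. Let $X_{ij}$ be the set of vertices of $V_i$ that were cut off from $V_j$. A vertex $x\in X_{ij}$ had lost $\lambda|V_j|$ edges. As long as $|X_{ji}|\le\frac\lambda4|V_j|$, cut-offs at the other end explain at most a quarter of this loss; if preliminary cleaning explains at most another quarter, at least half is due to repairs. If $|X_{ij}|$ ever exceeded $\frac\lambda4|V_i|$, then repairs would have deleted of the order of $\lambda^2|V_i||V_j|$ edges between these two parts. With parts of size at least $\varepsilon n/k$ this is of order $\lambda^2\varepsilon^2n^2/k^2$. It is a contradiction provided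
$$K\beta \text{ is a small multiple of } \lambda^2\varepsilon^2/k^2 .$$

**The obstacle for one partition.** So the proportion $\beta$ of bad triples must be smaller than $k^{-2}$. Bad triples will be counted by the cut norm: if $\delta$ is the cut-norm error, their number is at most of order $k^2\delta n^2/\varepsilon^3$. So we need $\delta$ of order $k^{-4}$. But a regularity lemma with error $\delta$ gives only a bound of the shape $k\le4^{1/\delta^2}$ on the number of parts (Lemma 1 below), so it cannot promise $\delta\le k^{-4}$.

**Two partitions.** We use a coarse $P$ with $k$ parts for the bookkeeping ($V_j$, $X_{ij}$, the rules), and a refinement $Q$, of whatever size, whose cut-norm error is at most $\delta(k)$, a function of the *coarse* size. The count of bad triples will use $Q$ only through $\|g-g_Q\|_\square$, so $|Q|$ does not enter. The two scales are tied by requiring $\|g_Q-g_P\|_2$ to be small: then where $g_P\ge\varepsilon$, also $g_Q\ge\varepsilon/2$ outside a small set, which a preliminary cleaning handles.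

## 6. A two-scale weak regularity lemma

**Lemma 1 (Frieze–Kannan).** For every partition $P$ and $\delta>0$ there is a refinement $Q$ with $|Q|\le|P|\,4^{1/\delta^2}$ and $\|g-g_Q\|_\square\le\delta$.

*Proof.* The idea is to refine along any cut that witnesses a large error, and to watch $\|g_Q\|_2^2$ grow. Start with $Q=P$. If $\|g-g_Q\|_\square>\delta$, choose $S,T$ with $|\langle g-g_Q,1_{S\times T}\rangle|>\delta$, and let $Q'$ be the common refinement of $Q$ with $S$ and $T$: each part splits into at most $4$, so $|Q'|\le4|Q|$. Since $S,T$ are unions of parts of $Q'$, the function $1_{S\times T}$ is constant on the cells of $Q'$ and $\langle g-g_{Q'},1_{S\times T}\rangle=0$. Hence, by Cauchy–Schwarz and $\|1_{S\times T}\|_2\le1$,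
$$\delta<|\langle g-g_Q,1_{S\times T}\rangle|=|\langle g_{Q'}-g_Q,1_{S\times T}\rangle|\le\|g_{Q'}-g_Q\|_2 .$$
By (1), $\|g_{Q'}\|_2^2=\|g_Q\|_2^2+\|g_{Q'}-g_Q\|_2^2>\|g_Q\|_2^2+\delta^2$. As $\|g_Q\|_2^2$ always lies in $[0,1]$, there are at most $1/\delta^2$ steps, and each multiplies the number of parts by at most $4$. $\square$

Now fix $\varepsilon$ and $K$ as in Theorem 1, and set
$$\lambda=\tfrac{\varepsilon^2}{64},\qquad \tau=\tfrac{\lambda}{16}=\tfrac{\varepsilon^2}{1024},\qquad \varepsilon'=\tfrac{\varepsilon^3\tau}{4}=\tfrac{\varepsilon^5}{2^{12}},$$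
$$\delta(k)=\tfrac{\lambda^2\varepsilon^5}{1024Kk^4}=\tfrac{\varepsilon^9}{2^{22}Kk^4},\qquad \beta(k)=\tfrac{\lambda^2\varepsilon^2}{16Kk^2}.$$
Here $\lambda$ is the cut-off threshold, $\tau$ and $\varepsilon'$ serve the cleaning, and $\delta(k)$ and $\beta(k)$ have the orders $k^{-4}$ and $k^{-2}$ that Section 5 asked for. Let $s=\lceil1/\varepsilon'\rceil$, $\kappa_0=1$, $\kappa_{i+1}=\kappa_i4^{1/\delta(\kappa_i)^2}$, $\kappa=\kappa_s$.

**Lemma 2.** There are a partition $P=\{V_1,\dots,V_k\}$ with $k\le\kappa$ and a refinement $Q$ with
$$\|g-g_Q\|_\square\le\delta(k)\qquad\text{and}\qquad\|g_Q-g_P\|_2^2\le\varepsilon'.$$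

*Proof.* We iterate Lemma 1 and stop at a step where $\|g_P\|_2^2$ hardly grows. Let $P_0=\{V\}$, and let $P_{i+1}$ be the refinement of $P_i$ given by Lemma 1 with $\delta=\delta(|P_i|)$. Then $|P_i|\le\kappa_i$ by induction: $\delta(\cdot)$ is decreasing, so $|P_{i+1}|\le|P_i|4^{1/\delta(|P_i|)^2}\le\kappa_i4^{1/\delta(\kappa_i)^2}=\kappa_{i+1}$. The numbers $\|g_{P_i}\|_2^2\in[0,1]$ are nondecreasing by (1), so the $s$ increments for $i=0,\dots,s-1$ sum to at most $1$. Some increment is at most $1/s\le\varepsilon'$, and by (1) it equals $\|g_{P_{i+1}}-g_{P_i}\|_2^2$. Take $P=P_i$ and $Q=P_{i+1}$; then $k\le\kappa_i\le\kappa$. $\square$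

From here until the end of Section 9 fix such $P$ and $Q$, write $\delta=\delta(k)$, $\beta=\beta(k)$, $u=g-g_Q$, and assume
$$n>32K\kappa/\varepsilon^3. \tag{3}$$

**Pendant example.** Let $\varepsilon\le\frac12$ and let $m$ be large. Then $P=Q=\{V_1,V_2\}$ with $V_1=A$, $V_2=B\cup\{w\}$ is a legal output of Lemma 2. Indeed $k=2\le4\le\kappa$ and $g_Q-g_P=0$. With $d=d(V_1,V_2)=\frac{m^2+1}{m^2+m}$,
$$\sum_{x,z}|u(x,z)|=2\big[m^2(1-d)+(m-1)d+(1-d)\big]\le2\,[m+(m-1)+1]=4m,$$
so $\|u\|_\square\le4m/(2m+1)^2\le1/m$, which is at most $\delta(2)$ for large $m$.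

## 7. Cleaning, so that every surviving edge sits in a good pair

**Step 1.** This step deletes edges once, before the process starts, so that a vertex $x$ with any surviving edge to $V_j$ has $g_Q(x,z)\ge\varepsilon/2$ for at least three quarters of the $z\in V_j$.

The set where the two scales disagree badly is
$$D=\{(x,z):\ g_P(x,z)\ge\varepsilon,\ g_Q(x,z)<\tfrac12g_P(x,z)\},$$
which is symmetric. On $D$ we have $g_P-g_Q>\frac12g_P\ge\frac\varepsilon2$, so $|D|\cdot\frac{\varepsilon^2}4\le n^2\|g_Q-g_P\|_2^2\le\varepsilon'n^2$, that is,
$$|D|\le\frac{4\varepsilon'}{\varepsilon^2}n^2. \tag{4}$$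

**Definition 7 (active, typical).** A pair $(i,j)$, with $i=j$ allowed, is *active* if $|V_i|,|V_j|\ge\varepsilon n/k$, $d(V_i,V_j)\ge\varepsilon$, and $|D\cap(V_i\times V_j)|\le\tau|V_i||V_j|$. For active $(i,j)$, a vertex $x\in V_i$ is *$j$-typical* if $|\{z\in V_j:(x,z)\in D\}|\le|V_j|/4$.

Being active is symmetric in $i,j$. In the pendant example $D=\emptyset$, so $(1,2)$ and $(2,1)$ are active (the parts have sizes $m,m+1\ge\varepsilon n/2$, and $d\ge\frac12\ge\varepsilon$), and all vertices are typical. The diagonal pairs have density $0$ and are not active. For the opposite behavior, let the vertex set have parts $V_1,V_2$ of equal even size, join all of $V_1$ to one half of $V_2$ and to nothing in the other half $V_2''$, and let $Q$ split $V_2$ into these halves. Then $g_P=\frac12$ and $g_Q=0$ on $V_1\times V_2''$, so for $\varepsilon\le\frac12$ half of $V_1\times V_2$ lies in $D$, and $(1,2)$ is not active. Such a pair of partitions is not returned by Lemma 2: here $\|g_Q-g_P\|_2^2=2\cdot\frac14\cdot\frac14=\frac18>\varepsilon'$. Lemma 2 keeps the total area of such places small.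

For active $(i,j)$, each vertex of $V_i$ that is not $j$-typical contributes more than $|V_j|/4$ elements to $D\cap(V_i\times V_j)$, a set of size at most $\tau|V_i||V_j|$. So
$$\text{at most }4\tau|V_i|\text{ vertices of }V_i\text{ are not }j\text{-typical.} \tag{5}$$

Let $\mathcal G_1$ consist of the edges $xz$ of $\mathcal G$, $x\in V_i$, $z\in V_j$, with $(i,j)$ active, $x$ $j$-typical and $z$ $i$-typical. The deleted edges are of four kinds.

* Edges meeting parts smaller than $\varepsilon n/k$: these parts contain at most $k\cdot\varepsilon n/k=\varepsilon n$ vertices, so at most $\varepsilon n^2$ edges.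
* Edges between pairs of parts of density less than $\varepsilon$: at most $\varepsilon n^2$.
* Edges between pairs with $d(V_i,V_j)\ge\varepsilon$ and $|D\cap(V_i\times V_j)|>\tau|V_i||V_j|$: the total area of these cells is at most $|D|/\tau\le\frac{4\varepsilon'}{\varepsilon^2\tau}n^2=\varepsilon n^2$ by (4) and the choice of $\varepsilon'$.
* Edges in active pairs with an atypical end: by (5), summing over ordered active pairs $(i,j)$ the edges at vertices of $V_i$ that are not $j$-typical, at most $\sum4\tau|V_i||V_j|\le4\tau n^2\le\varepsilon n^2$.

So Step 1 deletes at most $4\varepsilon n^2$ edges.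

## 8. Few triples are bad in the original graph

**Definition 8 (bad triple).** Consider triples $(x,y,j)$ with $x\in V_i$, $y\in V_{i'}$ ($x=y$ allowed), $(i,j)$ and $(i',j)$ active, and $x,y$ both $j$-typical. Such a triple is *bad* if $|N_{\mathcal G}(x)\cap N_{\mathcal G}(y)\cap V_j|<\frac{\varepsilon^2}{16}|V_j|$.

In the pendant example with $m>16/\varepsilon^2$, the bad triples are exactly $(w,b,1)$, $(b,w,1)$ for $b\in B$, and $(w,w,1)$: there the number of common neighbors is $1$. Two vertices of $B$ have $m$ common neighbors in $V_1$, and two vertices of $A$ have at least $m\ge\frac{\varepsilon^2}{16}(m+1)$ in $V_2$. So there are $2m+1$ bad triples, out of order $m^2$ triples.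

**Step 2.** This step shows that there are at most $\beta n^2$ bad triples. It concerns only the original graph $\mathcal G$; no edge is deleted.

*Proof.* First we see what $g_Q$ predicts. Let $(x,y,j)$ be as in Definition 8. For at most $|V_j|/4$ of the $z\in V_j$ is $(x,z)\in D$, and the same holds for $(y,z)$. So at least half of the $z\in V_j$ have both outside $D$, and since $g_P(x,z),g_P(y,z)\ge\varepsilon$ by activity, these $z$ satisfy $g_Q(x,z),g_Q(y,z)\ge\varepsilon/2$. Hence
$$\sum_{z\in V_j}g_Q(x,z)g_Q(y,z)\ge\frac{|V_j|}2\cdot\frac{\varepsilon^2}4=\frac{\varepsilon^2}8|V_j|.$$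
The true number of common neighbors in $V_j$ is $\sum_{z\in V_j}g(x,z)g(y,z)$. We compare by
$$g(x,z)g(y,z)-g_Q(x,z)g_Q(y,z)=u(x,z)g(y,z)+g_Q(x,z)u(y,z).$$
If the triple is bad, the sum of the left-hand side over $z\in V_j$ is less than $-\frac{\varepsilon^2}{16}|V_j|$. So
$$\Big|\sum_{z\in V_j}u(x,z)g(y,z)\Big|+\Big|\sum_{z\in V_j}g_Q(x,z)u(y,z)\Big|>\frac{\varepsilon^2}{16}|V_j|\ge\frac{\varepsilon^3n}{16k}, \tag{6}$$
the last step because $|V_j|\ge\varepsilon n/k$.

Now bound the total of the left-hand side of (6) over all $x,y\in V$ and all $j$. Fix $y$ and $j$. Let $S_+$ be the set of $x$ for which $\sum_{z\in V_j}u(x,z)g(y,z)\ge0$ and $S_-$ its complement. Applying (2) with $a=1_{S_\pm}$ and $b(z)=g(y,z)1_{V_j}(z)$ gives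
$$\sum_{x\in V}\Big|\sum_{z\in V_j}u(x,z)g(y,z)\Big|\le2\delta n^2 .$$
Likewise, fixing $x$ and $j$ and using (2) with $b(z)=g_Q(x,z)1_{V_j}(z)\in[0,1]$, we get $\sum_{y\in V}|\sum_{z\in V_j}g_Q(x,z)u(y,z)|\le2\delta n^2$. There are $nk$ choices of $(y,j)$ and $nk$ choices of $(x,j)$, so the total is at most $4k\delta n^3$. By (6) the number of bad triples is at most
$$4k\delta n^3\cdot\frac{16k}{\varepsilon^3n}=\frac{64k^2\delta}{\varepsilon^3}n^2=\frac{64k^2}{\varepsilon^3}\cdot\frac{\lambda^2\varepsilon^5}{1024Kk^4}n^2=\frac{\lambda^2\varepsilon^2}{16Kk^2}n^2=\beta n^2.\qquad\square$$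

## 9. The deletion process with cut-offs

**Step 3.** This step produces $\mathcal G'$ from $\mathcal G_1$ and counts the deletions. Start from $\mathcal G_1$. At any time let $N_j(x)$ be the current neighborhood of $x$ in $V_j$, and let
$$L_j(x)=|N_{\mathcal G}(x)\cap V_j|-|N_j(x)|$$
be the number of edges from $x$ to $V_j$ lost so far, *including those lost in Step 1*. Repeat the following, one operation at a time.

* **(R1)** If some $(x,j)$ has $N_j(x)\ne\emptyset$ and $L_j(x)>\lambda|V_j|$, delete all edges from $x$ to $V_j$.
* **(R2)** If (R1) is not applicable and some $x,y$ (possibly equal) have current codegree between $1$ and $K$, delete the edges from $x$ to all common neighbors of $x,y$ (at most $K$ edges). The codegree of $x,y$ is then $0$ forever.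

Each operation deletes at least one edge, so the process terminates. At the end neither rule applies, so the final graph $\mathcal G'$ is $K$-admissible. It remains to count deletions.

In the pendant example with $K=1$, suppose (R2) is always applied to pairs $(b,w)$, deleting $ba$. After $\lfloor\lambda(m+1)\rfloor+1$ such operations $L_2(a)>\lambda|V_2|$, and (R1) cuts $a$ off from $V_2$, including from $w$. What remains is $K_{m-1,m}$ with two isolated vertices. For large $m$ the process stops: each remaining vertex of $A$ has lost nothing, and each $b\in B$ has lost one edge, which is at most $\lambda m$.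

**Step 3a: repairs are charged to bad triples.** We show that (R2) deletes at most $K\beta n^2\le\varepsilon n^2$ edges. Suppose (R2) is applied to $x,y$, and take a common neighbor $z\in V_j$ at that moment. The edges $xz$ and $yz$ are present, so they belong to $\mathcal G_1$; hence $x$ and $y$ lie in parts that form active pairs with $j$, and both are $j$-typical. Thus $(x,y,j)$ is one of the triples of Definition 8. Since $N_j(x),N_j(y)\ne\emptyset$ and (R1) is not applicable, $L_j(x),L_j(y)\le\lambda|V_j|$. If $(x,y,j)$ were not bad, then at least $\frac{\varepsilon^2}{16}|V_j|$ vertices of $V_j$ were common neighbors in $\mathcal G$. Each of them is still a common neighbor unless its edge to $x$ or to $y$ was lost, so the current codegree would be at least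
$$\Big(\frac{\varepsilon^2}{16}-2\lambda\Big)|V_j|=\frac{\varepsilon^2}{32}|V_j|\ge\frac{\varepsilon^3n}{32k}>K$$
by (3), contrary to the rule. So $(x,y,j)$ is bad. Each unordered pair $\{x,y\}$ is used at most once, because its codegree is $0$ afterwards. So different applications of (R2) are charged to different bad triples, and by Step 2 there are at most $\beta n^2$ applications. Each deletes at most $K$ edges, and $K\beta=\frac{\lambda^2\varepsilon^2}{16k^2}\le\varepsilon$.

**Step 3b: few vertices are cut off.** This is where the cascade is stopped. If (R1) is applied to $(x,j)$ with $x\in V_i$, then an edge of $\mathcal G_1$ from $x$ to $V_j$ is present, so $(i,j)$ is active and $x$ is $j$-typical. Each $(x,j)$ is used at most once, since $N_j(x)$ is empty afterwards. For active $(i,j)$ let $X_{ij}$ be the set of $x\in V_i$ to which (R1) has so far been applied with index $j$.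

*Claim.* Always $|X_{ij}|\le\frac\lambda4|V_i|$.

*Proof.* Suppose not, and consider the first operation after which $|X_{ij}|>\frac\lambda4|V_i|$ for some active $(i,j)$. Fix this $(i,j)$, let $x\in X_{ij}$, and look at the moment just before (R1) was applied to $(x,j)$. This moment is not later than the moment just before the violating operation, so at that moment $|X_{ji}|\le\frac\lambda4|V_j|$ (this includes the case $i=j$). Also $L_j(x)>\lambda|V_j|$. A lost edge $xz$ of $\mathcal G$, $z\in V_j$, was deleted for one of three reasons.

* In Step 1. Since $(i,j)$ is active and $x$ is $j$-typical, the reason must be that $z$ is not $i$-typical. By (5), applied to the pair $(j,i)$, this accounts for at most $4\tau|V_j|=\frac\lambda4|V_j|$ edges.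
* By (R1). The operation was not at $(x,j)$, which has not been treated yet, so it was at $(z,i)$. Then $z\in X_{ji}$. This accounts for at most $\frac\lambda4|V_j|$ edges.
* By (R2).

So at least $\frac\lambda2|V_j|$ edges from $x$ to $V_j$ were deleted by (R2). Sum over $x\in X_{ij}$. An edge is counted at most twice (twice only if $i=j$ and both ends are in $X_{ij}$), and (R2) deletes at most $K\beta n^2$ edges in the whole process by Step 3a. Hence
$$|X_{ij}|\cdot\frac\lambda2|V_j|\le2K\beta n^2 .$$
But $|X_{ij}|>\frac\lambda4|V_i|$ and $|V_i|,|V_j|\ge\varepsilon n/k$ give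
$$|X_{ij}|\cdot\frac\lambda2|V_j|>\frac{\lambda^2}8|V_i||V_j|\ge\frac{\lambda^2\varepsilon^2}{8k^2}n^2=2K\beta n^2,$$
a contradiction. $\square$

Hence (R1) deletes at most $\sum_{(i,j)}|X_{ij}||V_j|\le\frac\lambda4\sum_{(i,j)}|V_i||V_j|\le\frac\lambda4n^2\le\varepsilon n^2$ edges.

**Total.** Step 1, (R2) and (R1) together delete at most $4\varepsilon n^2+\varepsilon n^2+\varepsilon n^2=6\varepsilon n^2$ edges. This proves the first part of Theorem 1 for all $n>32K\kappa/\varepsilon^3$.

## 10. The tower bound for $n_0$

**Step 4.** This step shows that $32K\kappa/\varepsilon^3<T(\lceil C\varepsilon^{-5}+\log^*K\rceil)$ for an absolute $C$, which finishes Theorem 1.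

Let $A=2^{44}K^2\varepsilon^{-18}$, so $1/\delta(k)^2=Ak^8$, and let $m_i=\max(\kappa_i,A)\ge2^{44}$. Then
$$\log_2\kappa_{i+1}=\log_2\kappa_i+2A\kappa_i^8\le m_i+2m_i^9\le3m_i^9\le2^{m_i},$$
where the last inequality holds for all $m_i\ge2^{44}$. Also $A\le m_i\le2^{2^{m_i}}$, so $m_{i+1}\le2^{2^{m_i}}$. Since $m_0=A\le T(\log^*A)$, induction gives $m_s\le T(2s+\log^*A)$. Because $32K/\varepsilon^3\le A$,
$$\frac{32K\kappa}{\varepsilon^3}\le A\kappa\le m_s^2<2^{m_s}\le T(2s+\log^*A+1).$$

It remains to bound $2s+\log^*A+1$. Let $a=\max(2^{44}\varepsilon^{-18},K)$. Then $A\le a\cdot a^2=a^3\le2^a$, as $a\ge2^{44}$. From $a\le T(\log^*a)$ we get $2^a\le T(\log^*a+1)$, so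
$$\log^*A\le\log^*a+1\le\log^*K+\log^*(2^{44}\varepsilon^{-18})+1 .$$
Put $w=1/\varepsilon\ge1$. For $b>1$ we have $\log^*b=1+\log^*(\log_2b)$, and for $b\ge0$ we have $\log^*b\le\lceil b\rceil\le b+1$, because $T(h)\ge h+1$ for all $h$. With $\log_2w\le w$ this gives
$$\log^*(2^{44}w^{18})\le1+(44+18w)+1\le64w^5 .$$
Since $s\le2^{12}w^5+1$,
$$2s+\log^*A+1\le2^{13}w^5+2+\log^*K+64w^5+1+1\le(2^{13}+68)w^5+\log^*K .$$
So $C=2^{13}+68$ works: $n\ge T(\lceil C\varepsilon^{-5}+\log^*K\rceil)$ implies (3). This proves Theorem 1. $\blacksquare$

## 11. Letting $\varepsilon\to0$ and $K\to\infty$ with $n$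

*Proof of Corollary 2.* We choose $\varepsilon$ and $K$ so that $n_0(\varepsilon,K)$ just fits below $n$. Let $L=\log^*n$, which is at least $1$ as $n\ge2$, and let $C\ge1$ be the constant of Theorem 1.

If $L\ge4C$, put $\varepsilon=(4C/L)^{1/5}\le1$ and $K=T(\lfloor L/2\rfloor)$. Then $C\varepsilon^{-5}=L/4$ and $\log^*K=\lfloor L/2\rfloor$, so $\lceil C\varepsilon^{-5}+\log^*K\rceil\le\lceil3L/4\rceil\le L-1$, the last step because $L\ge4$. By the minimality in the definition of $\log^*n$, $T(L-1)<n$. So Theorem 1 applies, and at most $6\varepsilon n^2=6(4C)^{1/5}n^2/L^{1/5}$ deletions suffice.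

If $L<4C$, then $6(4C)^{1/5}n^2/L^{1/5}>n^2$, and we may delete all edges. So $C'=6(4C)^{1/5}$ works. Finally $K(n)\to\infty$ because $\log^*n\to\infty$. $\blacksquare$

## 12. A lower bound from sets without three-term progressions

We use a theorem of Behrend (Proc. Nat. Acad. Sci. USA 32, 1946): there is an absolute $c_0$ such that some $S\subseteq[N]$ with $|S|\ge Ne^{-c_0\sqrt{\log N}}$ has only the trivial solutions $s=s'=s''$ of $2s'=s+s''$. For instance, $S=\{1,2,4\}\subseteq[4]$ has only trivial solutions: $2=1+1$, $4=2+2$ and $8=4+4$ are the only ways to write $2,4,8$ as a sum of two elements of $S$.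

*Proof of Theorem 3(a).* The plan is to build many edge-disjoint paths of length $2$, each the *only* such path between its ends; every one of them must lose an edge.

Let $N=\lfloor n/6\rfloor$ and take disjoint sets $X=[N]$, $Y=[2N]$, $Z=[3N]$. For $x\in X$, $y\in Y$, $z\in Z$, join $x$ and $z$ iff $z-x=2s$ for some $s\in S$, and join $y$ and $z$ iff $z-y\in S$. Add isolated vertices to reach $n$ vertices.

For $(x,s)\in X\times S$ let $y=x+s\in Y$ and $z=x+2s\in Z$. Then $z$ is a common neighbor of $x$ and $y$. All neighbors of $x$ and $y$ lie in $Z$; if $z'=x+2s'=y+s''$ is a common neighbor, with $s',s''\in S$, then $2s'=s+s''$, so $s'=s''=s$ and $z'=z$. Hence $\operatorname{cod}(x,y)=1$. In any $1$-admissible subgraph this codegree must become $0$, so $xz$ or $yz$ is deleted.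

The $N|S|$ paths $xzy$ are pairwise edge-disjoint: an edge $xz$ determines $x$ and $s=(z-x)/2$, and an edge $yz$ determines $s=z-y$ and $x=y-s$. So at least $N|S|\ge N^2e^{-c_0\sqrt{\log N}}$ deletions are needed. For large $n$ we have $N\ge n/7$ and $\frac1{49}\ge e^{-\sqrt{\log n}}$, so this is at least $n^2e^{-(c_0+1)\sqrt{\log n}}$. $\blacksquare$

For $S=\{1,2,4\}$, $N=4$, $x=1$, $s=1$: $x$ is joined to $3,5,9$ in $Z$, the vertex $y=2$ is joined to $3,4,6$, and the only common neighbor is $z=3$.

## 13. Nearly antipodal points of the cube

For Theorem 3(b) we need three further facts. The Hamming distance of $x,y\in\{\pm1\}^m$ is the number of coordinates in which they differ; for example, $x$ and $-x$ are at distance $m$.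

* *Hoeffding's inequality.* If $\xi_1,\dots,\xi_t$ are independent and uniform on $\{\pm1\}$ and $b\ge0$, then $\Pr[\xi_1+\dots+\xi_t\ge b]\le e^{-b^2/(2t)}$.
* *Kleitman's theorem* (J. Combin. Theory 1 (1966), 209–214). A subset of the $m$-cube with Hamming diameter at most $2r<m$ has at most $\sum_{i\le r}\binom mi$ elements. For $m=3$, $r=1$ the bound is $4$, attained by a point and its three neighbors.
* *The central limit theorem* for sums of independent uniform signs.

**The graph.** First let $n=2^{m+1}$. Let $\mathcal H$ be bipartite with both parts $A,B$ copies of $\{\pm1\}^m$, where $x\in A$ and $z\in B$ are joined iff $\langle x,z\rangle=\sum_ix_iz_i\ge\sqrt m$.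

For $m=4$ this means agreeing in at least $3$ coordinates, so every degree is $5$. Points $x,y\in A$ at distance $2$ have two common neighbors: $w$ must agree with both on the two coordinates where they agree, and with each of $x,y$ on exactly one of the other two. Points at distance $3$ or $4$ have none: on the coordinates where $x$ and $y$ differ, the contributions to $\langle x,w\rangle+\langle y,w\rangle$ cancel, and the remaining coordinates, at most one, contribute at most $2<4$.

So nearly antipodal points have few common neighbors, and the proof finds nearly antipodal points inside a neighborhood.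

**Step 5: $\mathcal H$ is dense.** For fixed $x$ and uniform $z$, $\langle x,z\rangle$ is a sum of $m$ independent uniform signs. By the central limit theorem $e(\mathcal H)/4^m\to\Pr[\mathcal N(0,1)\ge1]>0.158$. Since $n^2=4\cdot4^m$, we get $e(\mathcal H)\ge0.039\,n^2$ for large $m$.

**Step 6: two distant vertices with a common neighbor.** Put $M=\sqrt{2\ln(1/\varepsilon)}\ge1$ and assume $m\ge M^2$. Let $\mathcal H'\subseteq\mathcal H$ have at least $\varepsilon n^2=4\varepsilon4^m$ edges. As $|B|=2^m$, some $z\in B$ has $|N_{\mathcal H'}(z)|\ge4\varepsilon2^m$. Let $r=\lfloor(m-M\sqrt m)/2\rfloor$, which is at least $0$ because $\sqrt m\ge M$. The number $\sum_{i\le r}\binom mi$ counts the sign vectors with at most $r$ entries $+1$, whose coordinate sum is at most $2r-m\le-M\sqrt m$. By Hoeffding's inequality and symmetry,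
$$\sum_{i\le r}\binom mi\le2^me^{-M^2/2}=\varepsilon2^m<|N_{\mathcal H'}(z)| .$$
Since $2r\le m-M\sqrt m<m$, Kleitman's theorem gives $x,y\in N_{\mathcal H'}(z)$ at distance at least $2r+1\ge1$. So $x\ne y$, and the set $I$ of coordinates where $x,y$ agree has
$$|I|\le m-2r-1\le M\sqrt m+1\le2M\sqrt m,$$
using $2r>m-M\sqrt m-2$ and $M\sqrt m\ge1$.

**Step 7: their codegree is small.** Let $w$ be a common neighbor of $x,y$ in $\mathcal H$. Coordinates outside $I$ cancel in $\langle x,w\rangle+\langle y,w\rangle$, so
$$2\sum_{i\in I}x_iw_i=\langle x,w\rangle+\langle y,w\rangle\ge2\sqrt m .$$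
In particular $I\ne\emptyset$, because $w=z$ exists. For uniform $w$ the numbers $x_iw_i$, $i\in I$, are independent uniform signs. By Hoeffding's inequality with $b=\sqrt m$, $t=|I|$, the number of such $w$ is at most
$$2^m\exp\Big(-\frac m{2|I|}\Big)\le2^m\exp\Big(-\frac{\sqrt m}{4M}\Big).$$
Since $z$ is a common neighbor in $\mathcal H'$, we conclude
$$1\le\operatorname{cod}_{\mathcal H'}(x,y)\le2^m\exp\Big(-\frac{\sqrt m}{4M}\Big). \tag{7}$$

**Step 8: general $n$.** Let $n_1=2^{m+1}$ be the largest such power with $n_1\le n$, so $n_1>n/2$. Take the graph above on $n_1$ vertices and add isolated vertices. For large $n$ we have $m\ge M^2$ and $e(\mathcal H)\ge0.039\,n_1^2\ge0.039\,n^2/4\ge n^2/110$. A subgraph with at least $\varepsilon n^2$ edges has at least $\varepsilon n_1^2$ edges, so (7) applies to it. Here $m\ge\frac{m+1}2=\frac12\log_2n_1\ge\frac12\log n_1$, and $\log n_1\ge\log n-\log2\ge\frac14\log n$ for large $n$. So $\sqrt m\ge\sqrt{\log n}/(2\sqrt2)$, and the codegree in (7) is at most $ne^{-c_\varepsilon\sqrt{\log n}}$ with $c_\varepsilon=\frac1{8\sqrt2\,M}$.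

**Step 9: what cannot replace "$>1$".** Put $\varepsilon=1/220$. Suppose all codegrees of a subgraph of $\mathcal H$ are $0$ or larger than $ne^{-c\sqrt{\log n}}$ with $c\le c_{1/220}$. Then no codegree lies in $[1,ne^{-c_{1/220}\sqrt{\log n}}]$, so the subgraph has fewer than $n^2/220$ edges. As $e(\mathcal H)\ge n^2/110$, at least $n^2/220$ edges were deleted, which is not $o(n^2)$. Since $cn>ne^{-c_{1/220}\sqrt{\log n}}$ for every fixed $c>0$ and all large $n$, the version with "$\ge cn$" fails on the same graphs. This proves Theorem 3(b). $\blacksquare$
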